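\newtheorem{theorem}{Theorem}[section]
\newtheorem{proposition}[theorem]{Proposition}
\newtheorem{lemma}[theorem]{Lemma}
\theoremstyle{definition}
\newtheorem{remark}[theorem]{Remark}

\title{Hyperbolic components bounded by maps\\ with indifferent cycles}


\begin{abstract}
Let $\mathcal H$ be a hyperbolic component in an algebraic family of rational maps of degree $n\ge2$. We prove that if every map in $\partial\mathcal H$ has an indifferent cycle, then $\partial\mathcal H$ is semi-algebraic. The point is that the indifferent cycles can then be chosen as limits of attracting cycles of maps in $\mathcal H$, so that their periods are bounded. The proof combines a Baire category argument, curve selection, and the holomorphic fixed point index. The method also characterizes the components satisfying the hypothesis and gives a finiteness statement and a local version.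
\end{abstract}

\section{The question and the answer}

Fix $n\ge2$. A rational map of degree $n$ is determined by its coefficients up to a common factor, and we identify
\[
f(z)=\frac{\sum_{j=0}^n a_jz^j}{\sum_{j=0}^n b_jz^j}
\quad\longleftrightarrow\quad
[a_0:\cdots:a_n:b_0:\cdots:b_n]\in\mathbb P^{2n+1}(\mathbb C).
\]
The set $\mathrm{Rat}_n$ of all rational maps of degree $n$ thereby becomes the Zariski open subset of $\mathbb P^{2n+1}(\mathbb C)$ on which the resultant of numerator and denominator does not vanish. If $V\subset\mathbb P^{2n+1}(\mathbb C)$ is an algebraic variety, that is, a Zariski closed set (neither irreducible nor smooth, in general), then $\mathcal F=V\cap\mathrm{Rat}_n$ is called an \emph{algebraic family} of rational maps. All topological notions for maps, such as closure and boundary, are relative to~$\mathcal F$.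

A periodic orbit with multiplier $\mu$ is \emph{attracting}, \emph{indifferent} or \emph{repelling} according as $|\mu|<1$, $|\mu|=1$ or $|\mu|>1$; the same words are used for its points. A rational map is \emph{hyperbolic} if the orbit of every critical point converges to an attracting cycle. The hyperbolic maps form an open subset of $\mathcal F$. A connected component $\mathcal H$ of this subset is a \emph{hyperbolic component}, and $\partial\mathcal H$ is its boundary in $\mathcal F$; in particular, every $f\in\partial\mathcal H$ is again a map of degree $n$.

It is known \cite{HCB} that each $f\in\partial\mathcal H$ has a critical point in its Julia set $J(f)$ or has an indifferent cycle. The two alternatives differ in character. Having an indifferent cycle of a given period is a semi-algebraic condition. Having a critical point in the Julia set is not visibly of this kind. So one may ask, as in \cite{HCB}: \emph{if every $f\in\partial\mathcal H$ has an indifferent cycle, is $\partial\mathcal H$ semi-algebraic?} Here a subset of $\mathbb P^{2n+1}(\mathbb C)$, regarded as a real algebraic variety, is \emph{semi-algebraic} if it is a finite union of sets each defined by finitely many real polynomial equations and strict inequalities.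

We show that the answer is yes. To say what happens on the boundary, put, for $p\ge1$,
\begin{equation}\label{eq:Ep}
E_p=\{f\in\mathcal F:\ \text{there is } z\in\mathbb P^1 \text{ with } f^p(z)=z,\ |(f^p)'(z)|=1\},
\end{equation}
where $(f^p)'(z)$ denotes the derivative of $f^p$ on the tangent space $T_z\mathbb P^1$. If $z$ has exact period $k$ and its cycle has multiplier $\mu$, then $f^p(z)=z$ means $k\mid p$, and then $(f^p)'(z)=\mu^{p/k}$. So $E_p$ consists of the maps with an indifferent cycle of period dividing $p$, and $\bigcup_pE_p$ of all maps in $\mathcal F$ with an indifferent cycle. Let $R$ be the set of periods of the attracting cycles of a map $g\in\mathcal H$. By Lemma~\ref{lem:R} below, this set is nonempty, finite, and the same for all $g\in\mathcal H$. Put $E=\bigcup_{r\in R}E_r$. Finally, let $A\subset\partial\mathcal H$, the \emph{attracting part} of the boundary, be the set of $f\in\partial\mathcal H$ for which there are maps $g_j\in\mathcal H$ with $g_j\to f$ and attracting periodic points $w_j$ of $g_j$ converging to a point of an indifferent cycle of $f$.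

\begin{theorem}\label{thm:main}
Let $\mathcal H$ be a hyperbolic component of an algebraic family. If every $f\in\partial\mathcal H$ has an indifferent cycle, then $\partial\mathcal H=A\subset E$, and $\mathcal H$ and $\partial\mathcal H$ are semi-algebraic.
\end{theorem}

The inclusion $\partial\mathcal H\subset E$ is the heart of the matter. Once it is known, $\mathcal H$ is a connected component of the semi-algebraic set $\mathcal F\setminus E$, and such components are semi-algebraic. What must be excluded is that at some maps of $\partial\mathcal H$ no indifferent cycle is related to the attracting cycles of $\mathcal H$. The periods could then be unbounded, and an infinite union of sets $E_p$ need not be semi-algebraic. Section~\ref{sec:example} shows on quadratic polynomials that this does occur at individual boundary maps, and indicates why unrelated cycles cannot be the only indifferent cycles along a whole piece of the boundary on which every map has one. Sections~\ref{sec:prelim} and~\ref{sec:key} turn this into a proof. Section~\ref{sec:proofs} contains the proof of Theorem~\ref{thm:main} and a refinement, Theorem~\ref{thm:refined}.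

\section{Quadratic polynomials: what can and cannot happen}\label{sec:example}

\paragraph{The expected picture.}
Consider the algebraic family $f_\lambda(z)=\lambda z+z^2$, $\lambda\in\mathbb C$, with coordinates $[0:\lambda:1:1:0:0]$. Infinity is a critical fixed point, and there is one other critical point. If $|\lambda|<1$, the fixed point $0$ attracts it, so $f_\lambda$ is hyperbolic. If $|\lambda|=1$, then $0$ is indifferent and $f_\lambda$ is not hyperbolic; see \eqref{eq:D} below. Hence $\{|\lambda|<1\}$ is a hyperbolic component, bounded by the unit circle. Every boundary map has an indifferent fixed point, which is the limit of the attracting one, so $\partial\mathcal H=A$.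

\paragraph{An unrelated indifferent cycle.}
The substitution $w=z+\lambda/2$ conjugates $f_\lambda$ to $w^2+c$ with $c=\lambda/2-\lambda^2/4$. In the family $w^2+c$, let $M$ be the Mandelbrot set, i.e.\ the set of $c$ for which the orbit of $0$ is bounded; equivalently, this orbit stays in $\{|w|\le2\}$. So $M$ is closed, and it lies in $\{|c|\le2\}$ since $c$ is in the orbit of $0$. The iterates of $0$ are polynomials in $c$ bounded by $2$ on $M$, so by the maximum principle $\mathbb C\setminus M$ has no bounded component. As $M$ is bounded, $\mathbb C\setminus M$ is connected. For $c\notin M$ the orbit of $0$ is unbounded, so it enters the basin of the superattracting point $\infty$. Thus both critical points $0,\infty$ have orbits converging to $\infty$, and the map is hyperbolic. If a map with $c\in\partial M$ were hyperbolic, its critical point $0$ would be attracted to a finite attracting cycle; this persists for nearby parameters, which would then lie in $M$, a contradiction. Thus $\mathcal H=\mathbb C\setminus M$ is a hyperbolic component with boundary $\partial M$. Every attracting cycle attracts a critical point, so the only attracting periodic point of a map in $\mathcal H$ is $\infty$. As $\infty$ is never indifferent,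 $A=\emptyset$.

Now let $c=1/4$. For real $c>1/4$ we have $x^2+c>x$ for all real $x$, so the orbit of $0$ increases to $\infty$ and $c\in\mathcal H$. For $c=1/4$ the orbit of $0$ increases to $1/2$, a fixed point of multiplier $1$. So $w^2+\frac14$ lies in $\partial\mathcal H$ and has an indifferent fixed point, but this point is not a limit of attracting points of maps in $\mathcal H$.

\paragraph{Radial approach forces an attracting partner.}
Look at the same point in the $\lambda$-plane, near $\lambda=1$. The fixed points of $f_\lambda$ in $\mathbb C$ are $0$ and $1-\lambda$, with multipliers $\lambda$ and $\lambda+2(1-\lambda)=2-\lambda$. They merge at $\lambda=1$, and for $\lambda\ne1$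
\begin{equation}\label{eq:toy}
\frac1{1-\lambda}+\frac1{1-(2-\lambda)}=0 .
\end{equation}
For a number $\nu\ne1$, the size of $\operatorname{Re}\frac1{1-\nu}$ tells whether $\nu$ is repelling: with $u=1/(1-\nu)$ we have $\nu=(u-1)/u$, so
\begin{equation}\label{eq:half}
|\nu|>1\iff|u-1|>|u|\iff\operatorname{Re}\frac1{1-\nu}<\frac12 .
\end{equation}
Let $\lambda=\rho$ decrease to $1$ along the real axis. The first term in \eqref{eq:toy} tends to $-\infty$, so the second tends to $+\infty$, and by \eqref{eq:half} the partner is not repelling; indeed $|2-\rho|<1$ for $\rho>1$ close to $1$. A repelling fixed point whose multiplier approaches $1$ \emph{radially} needs a nearby attracting partner. If instead $\lambda=1+iy$ with $y$ real, $y\neq0$, both fixed points are repelling. This is the approach to $\frac14$ from the exterior of $M$, since then $c=\frac14+\frac{y^2}4$. The set of $\lambda$ for which both fixed points are repelling is the complement of two closed discs tangent at $1$, and it contains no radial segment ending at $1$.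

The multiplier $1$ is not special. At $\lambda=-1$ the partner of the fixed point $0$ is the $2$-cycle, whose multiplier is $4(c+1)=4+2\lambda-\lambda^2$. For $\lambda=-\rho$ this is $1-(\rho-1)(\rho+3)$, again attracting for $\rho>1$ close to $1$.

\paragraph{Plan.}
Suppose that $\partial\mathcal H\setminus A$ is nonempty. The hypothesis provides an indifferent cycle for each map in it, without control of the period. By Baire's theorem there is an open piece of $\partial\mathcal H\setminus A$ contained in a single $E_p$. There we cut $\mathcal H$ by a one-parameter holomorphic family and look for a boundary arc such that $\mathcal H$ fills a full side of it and a multiplier runs along the unit circle on it. Such an arc contains parameters at which the multiplier is a root of unity, and from the full side these can be approached radially. Then the argument with \eqref{eq:toy} applies to an iterate and gives attracting cycles where, off $A$, there are none.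

\section{Preliminaries}\label{sec:prelim}

\subsection{Semi-algebraic sets}

We use the following facts \cite[Ch.~2 and Prop.~8.1.13]{BCR}. We state them for subsets of $\mathbb R^m$; they apply to subsets of $\mathbb P^{2n+1}(\mathbb C)$, which embeds as a real algebraic set by $[x]\mapsto xx^*/|x|^2$.
\begin{itemize}
\item Projections (Tarski--Seidenberg), complements, finite unions, closures and interiors of semi-algebraic sets are semi-algebraic.
\item A semi-algebraic set is locally connected and has finitely many connected components, each of them semi-algebraic.
\item \emph{Curve selection.} If $S\subset\mathbb R^m$ is semi-algebraic and $x\in\overline{S\setminus\{x\}}$, there is a real-analytic map $\alpha:(-1,1)\to\mathbb R^m$ with $\alpha(0)=x$ and $\alpha((0,1))\subset S$.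
\end{itemize}

The family $\mathcal F$ is semi-algebraic, and it is locally compact, being open in the compact set $V$. It is locally connected, so $\mathcal H$ is open in $\mathcal F$ and
\[
\partial\mathcal H=\overline{\mathcal H}\setminus\mathcal H
\]
is closed in $\mathcal F$.

\begin{lemma}\label{lem:Ep}
The sets $E_p$ of \eqref{eq:Ep} are closed in $\mathcal F$ and semi-algebraic.
\end{lemma}

\begin{proof}
The multiplier $(f^p)'(z)$ is continuous on $\{(f,z):f^p(z)=z\}$. So $E_p$ is the projection, along the compact factor $\mathbb P^1$, of a closed subset of $\mathcal F\times\mathbb P^1$, and hence is closed. For semi-algebraicity we write the multiplier algebraically. Homogenizing and composing, $f^p$ has a lift $\Phi:\mathbb C^2\to\mathbb C^2$, homogeneous of degree $d=n^p$, whose coefficients are polynomials in the coefficients of $f$. A point $[v]$ is fixed by $f^p$ if and only if $\Phi(v)=\kappa v$ for some $\kappa$, necessarily nonzero. By Euler's formula $D\Phi(v)v=d\kappa v$. A tangent vector at $[v]$ is a linear map $\mathbb Cv\to\mathbb C^2/\mathbb Cv$, say $v\mapsto w$. The derivative of $f^p$ sends it to the linear map with $\kappa v=\Phi(v)\mapsto D\Phi(v)w$. So $D\Phi(v)$ acts on $\mathbb C^2/\mathbb Cv$ as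 multiplication by $\kappa\cdot(f^p)'([v])$. Taking determinants,
\[
(f^p)'([v])=\frac{\det D\Phi(v)}{d\kappa^2}.
\]
In each of the finitely many standard affine charts of $\mathbb P^{2n+1}(\mathbb C)$, where one coefficient of $f$ is normalized to $1$, the part of $E_p$ in the chart is therefore the projection of the set of $(f,v,\kappa)$ with $f\in\mathcal F$, $|v|=1$, $\Phi(v)=\kappa v$, $|\det D\Phi(v)|^2=d^2|\kappa|^4$. By Tarski--Seidenberg it is semi-algebraic.
\end{proof}

The next lemma is the way in which semi-algebraicity of $\mathcal H$ is always obtained below.

\begin{lemma}\label{lem:clopen}
Let $U\subset\mathcal F$ be open and semi-algebraic, and let $T\subset\mathcal F$ be closed in $\mathcal F$ and semi-algebraic, with $T\cap\mathcal H=\emptyset$ and $\partial\mathcal H\cap U\subset T$. Then $\mathcal H\cap U$ is a union of connected components of $U\setminus T$, and $\mathcal H\cap U$ and $\partial\mathcal H\cap U$ are semi-algebraic. If $U=\mathcal F$, then $\mathcal H$ is a single component of $\mathcal F\setminus T$.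
\end{lemma}

\begin{proof}
$\mathcal H\cap U$ is an open subset of $U\setminus T$. It is also closed there: a point of $U\setminus T$ in the closure of $\mathcal H$ is not in $\partial\mathcal H$, hence is in $\mathcal H$. So $\mathcal H\cap U$ is a union of components of $U\setminus T$, of which there are finitely many, all semi-algebraic. Since $U$ is open, $\partial\mathcal H\cap U=(\overline{\mathcal H\cap U}\cap U)\setminus(\mathcal H\cap U)$, which is semi-algebraic. If $U=\mathcal F$, then $\mathcal H$ is nonempty, connected, open and closed in $\mathcal F\setminus T$, hence a component.
\end{proof}

\subsection{Attracting and indifferent cycles}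

We recall some standard facts on a rational map of degree at least $2$; see \cite{Milnor}. Every attracting cycle attracts a critical point, and there are at most $2n-2$ attracting cycles for a map of degree $n$. An indifferent cycle either is parabolic (its multiplier is a root of unity), or consists of centers of Siegel discs, or is a Cremer cycle. A parabolic cycle is the limit of an infinite critical orbit. Cremer points and the (nonempty) boundaries of Siegel discs lie in the Julia set and in the closure of the postcritical set. Consequently
\begin{equation}\label{eq:D}
\text{a hyperbolic map has no indifferent cycle; in particular } E_p\cap\mathcal H=\emptyset \text{ for all }p .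
\end{equation}
Indeed, all critical orbits of a hyperbolic map converge to attracting cycles. So no critical orbit converges to a parabolic cycle. Moreover, the postcritical closure is contained in the union of these orbits and of the attracting cycles, so it lies in the Fatou set, and there are neither Cremer points nor Siegel discs.

\begin{lemma}\label{lem:R}
The set $R$ of periods of attracting cycles is nonempty, finite, and the same for all $g\in\mathcal H$.
\end{lemma}

\begin{proof}
A hyperbolic map has at least one attracting cycle, since its critical orbits converge to such cycles, and at most $2n-2$ of them. It remains to show that for each $r\ge1$ the set of $g\in\mathcal H$ with an attracting cycle of period $r$ is open and closed in the connected set $\mathcal H$.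

Let $z$ be an attracting point of $g\in\mathcal H$ of period $r$. As $(g^r)'(z)\ne1$, the implicit function theorem (in $\mathrm{Rat}_n$) shows that for $h$ near $g$ the map $h^r$ has exactly one fixed point $z_h$ near $z$, depending continuously on $h$. It is attracting for $h$ close to $g$, and its period is exactly $r$, because the points $z,g(z),\dots,g^{r-1}(z)$ are distinct and remain so. This proves openness.

For closedness, let $g_j\to g\in\mathcal H$ and let $w_j$ be attracting points of $g_j\in\mathcal H$ of period $r$; passing to a subsequence, $w_j\to z$. Then $g^r(z)=z$ and $|(g^r)'(z)|\le1$, so $z$ is attracting by \eqref{eq:D}. Let $k$ be its period, a divisor of $r$. Again by the implicit function theorem, $g_j^r$ has exactly one fixed point near $z$ for large $j$. It is $w_j$; it is also the fixed point of $g_j^k$ that continues $z$, whose period is $k$. So $k=r$.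
\end{proof}

\begin{lemma}\label{lem:A}
If attracting points $w_j$ of maps $g_j\in\mathcal H$ with $g_j\to f\in\partial\mathcal H$ converge to a point $z$ of an indifferent cycle of $f$, then the period of $z$ divides an element of $R$. In particular $A\subset E$. Moreover, $A$ is closed in $\mathcal F$.
\end{lemma}

\begin{proof}
$R$ is finite, so on a subsequence the $w_j$ have constant period $r\in R$. In the limit $f^r(z)=z$, so the period of $z$ divides $r$. As $z$ is indifferent, $|(f^r)'(z)|=1$, and $f\in E_r\subset E$.

Let $f^{(i)}\in A$ converge to $f\in\mathcal F$. Then $f\in\partial\mathcal H$. Fix metrics on $\mathbb P^{2n+1}(\mathbb C)$ and $\mathbb P^1$. By the first part, there are $r_i\in R$, points $z^{(i)}$ fixed by $(f^{(i)})^{r_i}$ with multiplier of modulus $1$, and maps $g_i\in\mathcal H$ with attracting points $w_i$ of period $r_i$ such that $g_i$ is within $1/i$ of $f^{(i)}$ and $w_i$ within $1/i$ of $z^{(i)}$. Pass to a subsequence with $r_i=r$ constant and $z^{(i)}\to z$. Then $f^r(z)=z$, $|(f^r)'(z)|=1$, $g_i\to f$ and $w_i\to z$. So $f\in A$.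
\end{proof}

Off $A$, an indifferent point is surrounded by repelling points only, when seen from $\mathcal H$:

\begin{lemma}\label{lem:rep}
Let $f\in\partial\mathcal H\setminus A$ and let $z_0$ be an indifferent periodic point of $f$. There are neighborhoods $N$ of $f$ in $\mathcal F$ and $O$ of $z_0$ in $\mathbb P^1$ such that for $g\in N\cap\mathcal H$ every periodic point of $g$ in $O$, of whatever period, is repelling.
\end{lemma}

\begin{proof}
Otherwise there are $g_j\to f$ in $\mathcal H$ with non-repelling periodic points $w_j\to z_0$. By \eqref{eq:D} the $w_j$ are attracting, so $f\in A$, a contradiction.
\end{proof}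

\section{Indifferent cycles of bounded period off $A$}\label{sec:key}

Put $Y=\partial\mathcal H\setminus A$. In the example $\mathcal H=\mathbb C\setminus M$ of Section~\ref{sec:example}, where $Y=\partial M$, we saw that $Y\cap E_1$ may contain points. It cannot contain a nonempty open subset of $Y$.

\begin{proposition}\label{prop:key}
For every hyperbolic component $\mathcal H$ and every $p\ge1$, the closed subset $Y\cap E_p$ of $Y$ has empty interior in $Y$.
\end{proposition}

The proof occupies this section. The set $Y\cap E_p$ is closed in $Y$ by Lemma~\ref{lem:Ep}. Suppose that it has an interior point $f_0$ in $Y$. Since $A$ is closed in $\mathcal F$ and $f_0\notin A$, every sufficiently small open ball $B$ about $f_0$ in an affine chart $\mathbb C^{2n+1}$ of $\mathbb P^{2n+1}(\mathbb C)$ satisfies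
\begin{equation}\label{eq:B}
B\subset\mathrm{Rat}_n,\qquad B\cap A=\emptyset,\qquad \partial\mathcal H\cap B\subset E_p .
\end{equation}
Fix such a ball.

\subsection*{Step 1: a holomorphic disc through the boundary}

The map $f_0$ may be a singular point of $V$, and nothing is known about the shape of $\mathcal H$ near it. So even a one-parameter family that reaches $f_0$ from $\mathcal H$ has to be constructed.

By \eqref{eq:D} and \eqref{eq:B}, Lemma~\ref{lem:clopen} applies to $U=B\cap\mathcal F$ and $T=E_p$, so $\mathcal H\cap B$ is semi-algebraic. Since $f_0\in\overline{\mathcal H\cap B}\setminus\mathcal H$, curve selection gives a real-analytic curve $\alpha:(-1,1)\to\mathbb C^{2n+1}$ with $\alpha(0)=f_0$ and $\alpha(t)\in\mathcal H\cap B$ for $t>0$. Now let $t$ be complex in the power series of $\alpha$ at $0$. This gives a holomorphic map $\Gamma$ from a disc about $0$ into $B$ with $\Gamma(t)=\alpha(t)$ for small real $t$. If $P$ is one of the polynomials defining $V$ in the chart, the holomorphic function $P(\Gamma(t))$ vanishes for small $t\ge0$, hence identically. So $\Gamma$ takes values in $B\cap V=B\cap\mathcal F$.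

Choose the coordinate on $\mathbb P^1$ so that $\infty$ is not fixed by $f_0^p$. For small $t$ it is not fixed by $\Gamma(t)^p$ either. The fixed points of $\Gamma(t)^p$ are then the roots of a polynomial of degree $n^p+1$ in $z$ whose coefficients are holomorphic in $t$ and whose leading coefficient has no zero. By Puiseux's theorem, after a substitution $t=s^k$ these roots, with multiplicity, become holomorphic functions
\[
z_1(s),\dots,z_{n^p+1}(s)\qquad\text{on a disc } D=\{|s|<\delta\}.
\]
Write $f_s=\Gamma(s^k)$, let $\mu_i(s)=(f_s^p)'(z_i(s))$, which is holomorphic in $D$, and set
\[
\Omega=\{s\in D:f_s\in\mathcal H\},\qquad I_i=\{s\in D:|\mu_i(s)|=1\}.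
\]
The set $\Omega$ is open. After shrinking $\delta$, it contains $(0,\delta)$, and $0\notin\Omega$, so $0\in\partial\Omega$. Here and below $\partial\Omega$ is the boundary in $D$. The problem has become one about plane sets, governed by two rules:
\begin{align}
&\text{if } s\in\partial\Omega, \text{ then } f_s\in\partial\mathcal H\setminus A \text{ and } s\in I_i\text{ for some } i;\label{eq:r1}\\
&\text{if } s\in\Omega,\text{ then } s\notin I_i\text{ for all } i.\label{eq:r2}
\end{align}
Rule \eqref{eq:r2} is \eqref{eq:D}. For \eqref{eq:r1}, let $s\in\partial\Omega$. Then $f_s\in\overline{\mathcal H}$, and $f_s\notin\mathcal H$ because $\Omega$ is open. So $f_s\in\partial\mathcal H\cap B\subset E_p\setminus A$ by \eqref{eq:B}, and the $z_i(s)$ are all the fixed points of $f_s^p$. It is here that we need the inclusion in $E_p$ on a full neighborhood of $f_0$ in $Y$ and not just at $f_0$. By \eqref{eq:r2}, since $\Omega\ne\emptyset$, a constant $\mu_i$ does not have modulus $1$; then $I_i=\emptyset$.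

Near $s=0$ the set $\Omega$ may be squeezed between tangent discs, as in Section~\ref{sec:example}, so we look for a better boundary parameter. There might be none: a priori, $\Omega$ could be the punctured disc $D\setminus\{0\}$. This is excluded next.

\subsection*{Step 2: $\partial\Omega$ is uncountable}

Suppose $s_1$ is an isolated point of $\partial\Omega$. A small punctured disc about $s_1$ is connected, does not meet $\partial\Omega$, and meets $\Omega$, so it lies in $\Omega$. Choose $i$ with $|\mu_i(s_1)|=1$ by \eqref{eq:r1}, and apply Lemma~\ref{lem:rep} to $f_{s_1}$ and its indifferent point $z_i(s_1)$. For $s\neq s_1$ near $s_1$ we have $f_s\in N\cap\mathcal H$ and $z_i(s)\in O$, so $|\mu_i(s)|>1$. Then $|1/\mu_i|$ has a strict local maximum at $s_1$, contradicting the maximum principle.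

So $\partial\Omega$ is nonempty, closed in $D$ and without isolated points. A nonempty countable, locally compact Hausdorff space has an isolated point by Baire's theorem. Hence $\partial\Omega$ is uncountable.

\subsection*{Step 3: a boundary arc with $\Omega$ on one full side}

Let $S\subset D$ be the set of zeros of $\mu_i'$, for the nonconstant $\mu_i$, together with the isolated points of the sets $I_i\cap I_j$. It is countable, since a subset of the plane has at most countably many isolated points. Choose $s_1\in\partial\Omega\setminus S$.

By \eqref{eq:r1}, $s_1$ lies in some $I_i$. For each such $i$ the function $\mu_i$ is nonconstant with $\mu_i'(s_1)\ne0$, so near $s_1$ the set $I_i$ is an embedded real-analytic arc, the preimage of a piece of the unit circle. Suppose that $s_1\in I_i\cap I_j$. The function $\log|\mu_j|$, restricted to the arc $I_i$, is real-analytic near $s_1$, and its zero at $s_1$ is not isolated because $s_1\notin S$. So it vanishes identically near $s_1$; that is, $I_i\subset I_j$ near $s_1$. By symmetry the two arcs coincide near $s_1$.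

Fix $j$ with $s_1\in I_j$ and write $\mu=\mu_j$. The sets $I_i$ are closed in $D$, so those not containing $s_1$ stay away from it. Hence there is a neighborhood $W$ of $s_1$, mapped biholomorphically by $\mu$ onto a small round disc about $\mu(s_1)$, with
\[
W\cap\bigcup_iI_i=L:=\{s\in W:|\mu(s)|=1\}.
\]
The set $W\setminus L$ has two components, $W_+=\{s\in W:|\mu(s)|>1\}$ and $W_-=\{s\in W:|\mu(s)|<1\}$. By \eqref{eq:r2}, $\Omega$ does not meet $L$, and by \eqref{eq:r1}, $\partial\Omega\cap W\subset L$. Hence $\Omega\cap W$ is a union of components of $W\setminus L$, nonempty since $s_1\in\partial\Omega$. If $W_-\subset\Omega$, then for $s\in W_-$ close to $s_1$ the map $f_s\in\mathcal H$ has the attracting point $z_j(s)$ close to $z_j(s_1)$, contradicting Lemma~\ref{lem:rep} at $(f_{s_1},z_j(s_1))$. Therefore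
\[
\Omega\cap W=W_+ ,\qquad\text{and consequently}\qquad L\subset\partial\Omega .
\]

\subsection*{Step 4: the fixed point index}

The set $\mu(L)$ is an open arc of the unit circle, so there are $s_2\in L$ and $q\ge1$ with $\mu(s_2)^q=1$. Roots of unity are what we need: at such a parameter the indifferent point is a multiple fixed point of an iterate, and other periodic points merge with it.

Let $G_s=f_s^{pq}$ and $z_0=z_j(s_2)$. As $G_{s_2}$ has degree at least $2$, $z_0$ is an isolated fixed point of it, of some multiplicity $m$. By \eqref{eq:r1}, $f_{s_2}\in\partial\mathcal H\setminus A$. Let $N,O$ be as in Lemma~\ref{lem:rep} for $(f_{s_2},z_0)$. Choose a circle $C\subset O$ about $z_0$, bounding a closed disc in $O$, so small that $z_0$ is the only fixed point of $G_{s_2}$ in the disc and that $G_s$ is finite and holomorphic on the disc for $s$ near $s_2$. Then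
\[
I(s)=\frac1{2\pi i}\oint_C\frac{dz}{z-G_s(z)}
\]
is defined and continuous for $s$ near $s_2$. At a fixed point of multiplier $\nu\ne1$ the integrand has a simple pole with residue $1/(1-\nu)$.

Let $s\in W_+$ be close to $s_2$, so that $f_s\in N\cap\mathcal H$. By Rouch\'e's theorem $G_s$ has $m$ fixed points inside $C$, counted with multiplicity. They are periodic points of $f_s$ in $O$, hence repelling, hence simple, so there are exactly $m$ of them. One is $z_j(s)$, with multiplier $\mu(s)^q$ under $G_s$. Let $\nu_2(s),\dots,\nu_m(s)$ be the multipliers of the others; $|\nu_l(s)|>1$. By the residue theorem and \eqref{eq:half},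
\[
\operatorname{Re}I(s)=\operatorname{Re}\frac1{1-\mu(s)^q}+\sum_{l=2}^m\operatorname{Re}\frac1{1-\nu_l(s)}
\le\operatorname{Re}\frac1{1-\mu(s)^q}+\frac{m-1}2 .
\]
Since $\Omega$ contains the full side $W_+$ of $L$, we may let $s\to s_2$ in $W_+$ radially, that is, with $\mu(s)=\rho\,\mu(s_2)$ and $\rho\downarrow1$. Then the right side is $\frac1{1-\rho^q}+\frac{m-1}2\to-\infty$, whereas $\operatorname{Re}I(s)\to\operatorname{Re}I(s_2)$, a real number. This contradiction proves Proposition~\ref{prop:key}.\qed

\begin{remark}
The complex structure of the family is used when the curve $\alpha$ is complexified inside $V$, and the equality $\partial\mathcal H=A$ of Theorem~\ref{thm:main} fails for real families. In the family $z^2+c$ with $c$ real, the interval $c>1/4$ is a component of the set of hyperbolic maps. Its only boundary point $c=1/4$ has an indifferent cycle, but the attracting part of the boundary is empty by Section~\ref{sec:example}.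
\end{remark}

\section{Proof of the theorem and a refinement}\label{sec:proofs}

\begin{proof}[Proof of Theorem~\ref{thm:main}]
Both $\partial\mathcal H$ and $A$ are closed in the locally compact Hausdorff space $\mathcal F$. So $Y=\partial\mathcal H\setminus A$ is locally compact Hausdorff, hence a Baire space. By hypothesis $Y=\bigcup_{p\ge1}(Y\cap E_p)$. This is a countable union of closed subsets of $Y$, which by Proposition~\ref{prop:key} have empty interior. Hence $Y=\emptyset$, and by Lemma~\ref{lem:A}, $\partial\mathcal H=A\subset E$.

As $R$ is finite, $E=\bigcup_{r\in R}E_r$ is closed in $\mathcal F$ and semi-algebraic by Lemma~\ref{lem:Ep}, and it is disjoint from $\mathcal H$ by \eqref{eq:D}. Lemma~\ref{lem:clopen} with $U=\mathcal F$ and $T=E$ shows that $\mathcal H$ and $\partial\mathcal H$ are semi-algebraic.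
\end{proof}

Proposition~\ref{prop:key} does not use the hypothesis of Theorem~\ref{thm:main}, so it also says something about arbitrary components. For $N\ge1$ let $E^{(N)}=\bigcup_{p\le N}E_p$, the set of maps in $\mathcal F$ with an indifferent cycle of period at most $N$. By Lemma~\ref{lem:Ep} it is closed in $\mathcal F$ and semi-algebraic.

\begin{theorem}\label{thm:refined}
Let $\mathcal H$ be any hyperbolic component of an algebraic family $\mathcal F$, with $R$ and $A$ as above.
\begin{enumerate}
\item[\textup{(1)}] \textup{(Dichotomy.)} The maps without indifferent cycle form a dense $G_\delta$ subset of $\partial\mathcal H\setminus A$. Each of them has a critical point in its Julia set.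
\item[\textup{(2)}] \textup{(Characterization.)} The following are equivalent:
  \begin{enumerate}
  \item[\textup{(a)}] every $f\in\partial\mathcal H$ has an indifferent cycle;
  \item[\textup{(b)}] $\partial\mathcal H=A$: every $f\in\partial\mathcal H$ has an indifferent cycle that is a limit of attracting cycles of maps in $\mathcal H$, and whose period divides an element of $R$;
  \item[\textup{(c)}] for some $N$, every $f\in\partial\mathcal H$ has an indifferent cycle of period at most $N$;
  \item[\textup{(d)}] for some $N$, $\mathcal H$ is a connected component of $\mathcal F\setminus E^{(N)}$.
  \end{enumerate}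
  If they hold, then \textup{(c)} and \textup{(d)} hold with $N=\max R$.
\item[\textup{(3)}] \textup{(Finiteness.)} For each $N$, only finitely many hyperbolic components of $\mathcal F$ with all attracting periods at most $N$ satisfy \textup{(a)}.
\item[\textup{(4)}] \textup{(Local version.)} If $U\subset\mathcal F$ is open and semi-algebraic and every $f\in\partial\mathcal H\cap U$ has an indifferent cycle, then $\partial\mathcal H\cap U\subset A$, and $\mathcal H\cap U$ and $\partial\mathcal H\cap U$ are semi-algebraic.
\end{enumerate}
\end{theorem}

\begin{proof}
(1) The set in question is $Y\setminus\bigcup_p(Y\cap E_p)$. Each $Y\cap E_p$ is closed in $Y$ with empty interior, and $Y$ is a Baire space, so the set is a dense $G_\delta$ in $Y$. The second claim is the known alternative for boundary maps recalled in the introduction.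

(2) (a)$\Rightarrow$(b): Theorem~\ref{thm:main} gives $\partial\mathcal H=A$, and Lemma~\ref{lem:A} gives the statement about periods. (b)$\Rightarrow$(c) holds with $N=\max R$. (c)$\Rightarrow$(d): $\partial\mathcal H\subset E^{(N)}$ by (c), and $\mathcal H\cap E^{(N)}=\emptyset$ by \eqref{eq:D}. Lemma~\ref{lem:clopen} with $U=\mathcal F$, $T=E^{(N)}$ shows (d) with the same $N$. (d)$\Rightarrow$(a): a component of $\mathcal F\setminus E^{(N)}$ is closed in $\mathcal F\setminus E^{(N)}$. So every point of $\partial\mathcal H=\overline{\mathcal H}\setminus\mathcal H$ lies in $E^{(N)}$ and has an indifferent cycle.

(3) If (a) holds and $\max R\le N$, then (c) holds with $\max R$, hence with $N$, and hence (d) holds with $N$. So $\mathcal H$ is one of the finitely many components of the semi-algebraic set $\mathcal F\setminus E^{(N)}$, which depends only on $\mathcal F$ and $N$.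

(4) The set $Y\cap U$ is open in $Y$. If it were nonempty, it would contain a map without indifferent cycle by (1), contrary to hypothesis. So $\partial\mathcal H\cap U\subset A\subset E$, and Lemma~\ref{lem:clopen} with $T=E$ gives the rest.
\end{proof}

\begin{remark}
The hypothesis of Theorem~\ref{thm:main} cannot be dropped. For the component $\mathcal H=\mathbb C\setminus M$ of the family $z^2+c$, the boundary $\partial M$ has empty interior but Hausdorff dimension $2$ \cite{Shishikura}, whereas a semi-algebraic subset of the plane with empty interior has dimension at most $1$. So $\partial M$ is not semi-algebraic. A map in $\partial\mathcal H$ without indifferent cycle is easy to exhibit: for $c=-2$ the critical orbit is $0\mapsto-2\mapsto2\mapsto2$, ending at a repelling fixed point, while $\infty$ is fixed. The postcritical set is thus $\{-2,2,\infty\}$. No infinite critical orbit is available for a parabolic cycle, the finite postcritical set cannot contain the boundary of a Siegel disc, and none of its points is a Cremer point. Finally, $c=-2$ lies in $\partial M$, since the orbit of $0$ is bounded for $c=-2$ and unbounded for $|c|>2$.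

We do not claim the converse, that a semi-algebraic boundary $\partial\mathcal H$ consists of maps with indifferent cycles.
\end{remark}

\begin{thebibliography}{9}

\bibitem{BCR}
Bochnak, Coste, Roy, \emph{Real Algebraic Geometry}.

\bibitem{HCB}
\emph{Hyperbolic Component Boundaries},
\texttt{http://www.math.sunysb.edu/\%7Ejack/HCBkoreaPrint.pdf}.

\bibitem{Milnor}
Milnor, \emph{Dynamics in One Complex Variable}.

\bibitem{Shishikura}
Shishikura, Ann. of Math. \textbf{147} (1998).

\end{thebibliography}

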